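\title{Graphs of minimum degree three with double total domination number above $4n/5$}

\begin{abstract}
A set $S$ of vertices of a graph is double total dominating if every vertex has at least two neighbors in $S$, and $\gamma_{\times 2,t}$ is the least size of such a set. We disprove the conjecture that $\gamma_{\times 2,t}\le 4n/5$ for all connected graphs of minimum degree at least $3$ and sufficiently large order $n$. The counterexamples are bipartite graphs built from copies of the Heawood graph, with $n=41k+1$ and $\gamma_{\times 2,t}=33k$. Variants give counterexamples of every order $n\ge 7591$ and infinitely many of maximum degree $7$. We also show that an asymptotically best constant exists and lies between $33/41$ and $11/13$.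
\end{abstract}

\section{Introduction}

All graphs are finite and simple. For a vertex $x$ of a graph $G$ we write $N(x)$ for the set of its neighbors and $d(x)=|N(x)|$ for its degree, adding the subscript $G$ when several graphs are in play; $\delta(G)$ is the minimum degree. A set $S\subseteq V(G)$ is a \emph{double total dominating set} if every vertex of $G$ is adjacent to at least two vertices of $S$. The requirement applies to the vertices of $S$ as well, and a vertex is not adjacent to itself. The \emph{double total domination number} $\gamma_{\times 2,t}(G)$ is the minimum size of such a set.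

How large a fraction of the vertices can be needed? A vertex of degree $2$ forces both of its neighbors into $S$, so a cycle needs all of its vertices, and minimum degree $3$ is the first case in which the question has content. Let $G_{14}$ denote the Heawood graph, the point--line incidence graph of the Fano plane; it is cubic of order $14$, and we recall it in Section~\ref{sec:feasible}. The following results are known; they are the setting of the conjecture of~\cite{ST} stated below. Let $G$ be a connected graph of order $n$ with $\delta(G)\ge 3$.
\begin{itemize}
\item[(K1)] $\gamma_{\times 2,t}(G)\le 6n/7$, with equality if and only if $G=G_{14}$.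
\item[(K2)] If $G\ne G_{14}$, then $\gamma_{\times 2,t}(G)\le 11n/13$.
\item[(K3)] If $G\neq G_{14}$ and $G$ is cubic, then $\gamma_{\times 2,t}(G)\le 5n/6$.
\item[(K4)] There are infinitely many such $G$ with $\gamma_{\times 2,t}(G)=4n/5$.
\end{itemize}
The ratio $6/7$ belongs to a single small graph. For large graphs, (K4) shows that no ratio below $4/5$ can work, and it is natural to guess that $4/5$ is the truth.

\medskip
\noindent\textbf{Conjecture} (\cite{ST})\textbf{.} \emph{If $G\ne G_{14}$ is a connected graph of sufficiently large order $n$ with $\delta(G)\ge 3$, then $\gamma_{\times 2,t}(G)\le 4n/5$. That is, there is an $n_0$ such that every connected graph $G$ of order $n\ge n_0$ with $\delta(G)\ge 3$ satisfies $\gamma_{\times 2,t}(G)\le 4n/5$.}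
\medskip

We show that the conjecture is false.

\begin{theorem}\label{thm:main}
For every $k\ge 3$ there is a connected bipartite graph $G_k$ with $\delta(G_k)=3$, order $n=41k+1$ and $\gamma_{\times 2,t}(G_k)=33k$. For $k\ge 5$ we have $33k>\frac45(41k+1)$. Hence no $n_0$ as in the conjecture exists.
\end{theorem}

For $k=5$ this is a graph with $n=206$ and $\gamma_{\times 2,t}=165>164.8$. The second theorem shows that the failure is not confined to special orders or to graphs with a vertex of large degree, and that there is a best constant. For $n\ge 4$ let $f(n)$ be the maximum of $\gamma_{\times 2,t}(G)$ over all connected graphs $G$ of order $n$ with $\delta(G)\ge 3$; the complete graph $K_n$ shows that such graphs exist.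

\begin{theorem}\label{thm:strong}
\begin{itemize}
\item[(a)] For every $n\ge 7591$ there is a connected bipartite graph of order exactly $n$ with $\delta=3$ and $\gamma_{\times 2,t}>4n/5$. Moreover, $f(n)>\frac{33}{41}n-38$ for all $n\ge 47$, so $4/5$ cannot be replaced by any constant below $33/41$, even with an additive $o(n)$ term.
\item[(b)] There are infinitely many connected graphs $G$ with $\delta(G)\ge 3$, maximum degree $7$ and $\gamma_{\times 2,t}(G)>\frac45|V(G)|$.
\item[(c)] The limit $c^*=\lim_{n\to\infty}f(n)/n$ exists, it equals $\sup_{n\ge 4}\frac{f(n)-1}{n}$, and $\frac{33}{41}\le c^*\le\frac{11}{13}$. Consequently $\gamma_{\times 2,t}(G)\le c^*n+1$ for every connected graph $G$ of order $n$ with $\delta(G)\ge 3$.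
\end{itemize}
\end{theorem}

We do not determine $c^*$. Of the known results only (K2) is used, for the upper bound in~(c); everything else is proved here.

Section~\ref{sec:feasible} passes to complements, which turns the problem into a packing problem. Section~\ref{sec:pendant} finds a mechanism that produces the ratio $4/5$, and Section~\ref{sec:unit} combines it with a punctured Heawood graph into a $41$-vertex unit that beats this ratio. Section~\ref{sec:cores} joins many units into one graph, and Section~\ref{sec:limit} treats the limit~$c^*$.

\section{Feasible sets and the Heawood graph}\label{sec:feasible}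

In our graphs a double total dominating set contains most of the vertices, so it is easier to work with the few vertices that it omits. Let $\delta(G)\ge 3$. A set $T\subseteq V(G)$ is \emph{feasible} if
\begin{equation}\label{eq:feas}
|N(x)\cap T|\le d(x)-2\qquad\text{for every }x\in V(G).
\end{equation}
Since $|N(x)\setminus T|=d(x)-|N(x)\cap T|$, the set $T$ is feasible exactly when $V(G)\setminus T$ is a double total dominating set. Hence, with $t(G)$ the maximum size of a feasible set,
\begin{equation}\label{eq:gamma-t}
\gamma_{\times 2,t}(G)=|V(G)|-t(G).
\end{equation}
A counterexample to the conjecture is a large connected graph in which every feasible set contains fewer than one fifth of the vertices.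

At a vertex of degree $3$, condition~\eqref{eq:feas} allows at most one neighbor in $T$. We use this in the following form:
\begin{equation}\label{eq:deg3}
\text{two vertices with a common neighbor of degree $3$ are not both in a feasible set.}
\end{equation}
So feasible sets are small when many pairs of vertices have a common neighbor of degree $3$. In $K_4$ every pair has one, and a single vertex is feasible, so $t(K_4)=1$ and $\gamma_{\times 2,t}(K_4)=3$. In $K_{3,3}$ every pair on the same side has one, and a set with one vertex on each side is feasible, so $t(K_{3,3})=2$ and $\gamma_{\times 2,t}(K_{3,3})=4$. How large can a cubic bipartite graph with this last property be? A vertex shares a neighbor with at most $3\cdot 2=6$ other vertices, so each side has at most $7$ vertices. The Heawood graph attains this.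

The \emph{Fano plane} has $7$ points and $7$ lines; each line contains $3$ points, each point lies on $3$ lines, and
\begin{itemize}
\item[(F1)] two distinct points lie on exactly one common line;
\item[(F2)] two distinct lines meet in exactly one point.
\end{itemize}
The vertices of the Heawood graph $G_{14}$ are the points and the lines, and a point is adjacent to a line when it lies on it. We call the vertices of a copy of $G_{14}$ its \emph{points} and \emph{lines}. By (F1), (F2) and~\eqref{eq:deg3}, a feasible set of $G_{14}$ contains at most one point and at most one line. A set consisting of one point and one line is feasible, because the neighbors of any vertex all lie on one side. So $t(G_{14})=2$ and $\gamma_{\times 2,t}(G_{14})=12=\frac67\cdot 14$, as in (K1).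

\section{Pendant Heawood graphs and the ratio $4/5$}\label{sec:pendant}

To build large connected graphs with small feasible sets, one joins many copies of $G_{14}$. The difficulty is that each new edge raises a degree from $3$ to $4$ and so relaxes~\eqref{eq:feas}. The cheapest way to attach a copy is by a single edge. Let $H$ be an induced copy of $G_{14}$ in a graph $G$, with point set $A$ and line set $B$. We say that $H$ is \emph{pendant at $p$ through $v$} if $v\in A$, $p\notin V(H)$, and $vp$ is the only edge of $G$ between $V(H)$ and the other vertices. Then $d(v)=4$ and all other vertices of $H$ have degree $3$ in $G$. The $15$-element set $V(H)\cup\{p\}$ is the \emph{block} of $H$.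

\begin{lemma}\label{lem:block}
Let $\delta(G)\ge 3$, and let $H$ be pendant at $p$ through $v$, with point set $A$, line set $B$ and block $Q$.
\begin{itemize}
\item[(a)] Every feasible set $T$ of $G$ satisfies $|T\cap Q|\le 3$.
\item[(b)] Let $a\in A\setminus\{v\}$, and let $b,b'$ be two of the three lines through $v$. If $T\subseteq V(G)$ satisfies $T\cap Q=\{a,b,b'\}$, then the inequality in~\eqref{eq:feas} holds at every vertex $x$ of $H$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Two distinct points of $A$ have a common neighbor in $B$ by (F1), and it has degree $3$. So $|T\cap A|\le 1$ by~\eqref{eq:deg3}. It remains to show that $|T\cap(B\cup\{p\})|\le 2$. If $|T\cap B|\le 1$, this holds at once. Suppose $|T\cap B|\ge 2$. Any two lines of $T\cap B$ meet in a point of $A$ by (F2); by~\eqref{eq:deg3} this point does not have degree $3$, so it is $v$. Hence every line of $T\cap B$ passes through $v$. As $p$ is also a neighbor of $v$, we get $T\cap(B\cup\{p\})\subseteq N(v)$, and~\eqref{eq:feas} at $v$ gives $|T\cap(B\cup\{p\})|\le d(v)-2=2$.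

(b) The neighbors of a line lie in $A$, and $T\cap A=\{a\}$. The neighbors of a point other than $v$ lie in $B$, and such a point is not on both $b$ and $b'$, since these meet only in $v$. So all vertices of degree $3$ in $H$ have at most one neighbor in $T$. Finally $N(v)\subseteq Q$ and $p\notin T$, so $N(v)\cap T=\{b,b'\}$ has size $2=d(v)-2$.
\end{proof}

Part (b) shows the price of attaching: a feasible set may now take $3$ of the $14$ vertices of $H$, and $3/14>1/5$. Part (a) shows the compensation. The second place that opens at $v$ is contested by $p$, so the same bound $3$ covers the vertex $p$ too. The ratio for the block is $3/15=1/5$, and graphs made of blocks alone reach the conjectured bound.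

\begin{example}\label{ex:fourfifths}
Let $q\ge 3$. Take a cycle $w_1w_2\cdots w_q$ and $q$ disjoint copies $H_1,\dots,H_q$ of $G_{14}$, and join $w_i$ to a point $v_i$ of $H_i$ for each $i$. The resulting graph $G$ is connected, $\delta(G)=3$, and $n=15q$. The $q$ blocks partition $V(G)$, so $t(G)\le 3q$ by Lemma~\ref{lem:block}(a). Let $T$ consist of a triple $\{a,b,b'\}$ as in Lemma~\ref{lem:block}(b) in each copy. Then~\eqref{eq:feas} holds on each $H_i$, and $w_i$ has no neighbor in $T$. So $t(G)=3q$ and $\gamma_{\times 2,t}(G)=12q=4n/5$.
\end{example}

\section{A unit with 41 vertices}\label{sec:unit}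

In Example~\ref{ex:fourfifths} every vertex lies in a block, and the ratio is exactly $1/5$. To go below $1/5$ we need further vertices, of which a feasible set can take less than one fifth. The Heawood graph, with ratio $2/14$, is again the place to look, but this time we make room for outgoing edges without raising any degree. Delete a point $o$ from $G_{14}$. The three lines $p_1,p_2,p_3$ through $o$ drop to degree $2$, and each can receive one new edge and return to degree $3$.

The deletion has its own cost. The lines $p_1,p_2,p_3$ met only in $o$, so each remaining point lies on just one of them, and no condition inside $G_{14}-o$ keeps all three out of a feasible set. This is where blocks help: if we hang a pendant Heawood graph at $p_1$ and another at $p_2$, then these two lines are counted inside blocks for free, and only $p_3$ is left.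

\begin{definition}\label{def:unit}
The \emph{unit} $U$ is the following graph (Figure~\ref{fig:unit}). Take a copy of $G_{14}$ and delete a point $o$; let $X$ be the set of the $6$ remaining points, $Y$ the set of the $7$ lines, and $p_1,p_2,p_3\in Y$ the lines through $o$. Take two further disjoint copies $H_1,H_2$ of $G_{14}$, where $H_i$ has point set $A_i$ and line set $B_i$, and choose $v_i\in A_i$. Add the edges $p_1v_1$ and $p_2v_2$.
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,
  pt/.style={circle,fill,inner sep=1.6pt},
  ln/.style={rectangle,draw,fill=white,inner sep=2.4pt}]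
\foreach \m/\x in {1/0,2/1,3/3,4/4,5/6,6/7} \node[pt] (x\m) at (\x,0) {};
\foreach \m/\x in {1/0.5,2/2.5,3/4.5,4/6.5} \node[ln] (l\m) at (\x,1.8) {};
\foreach \m/\n in {1/1,1/3,1/5,2/1,2/4,2/6,3/2,3/3,3/6,4/2,4/4,4/5} \draw (l\m)--(x\n);
\node[ln,label=right:$p_1$] (p1) at (0.5,-1) {};
\node[ln,label=right:$p_3$] (p3) at (3.5,-1) {};
\node[ln,label=right:$p_2$] (p2) at (6.5,-1) {};
\draw (x1)--(p1)--(x2) (x3)--(p3)--(x4) (x5)--(p2)--(x6);
\foreach \m/\x in {1/0.5,2/6.5} {
  \draw (\x,-2.6) ellipse (1.1 and 0.8);
  \node[pt,label=right:$v_{\m}$] (v\m) at (\x,-2.15) {};
  \node at (\x,-2.9) {$H_{\m}$};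
  \draw (p\m)--(v\m);
  \draw[dashed] (\x-1.35,-0.6) rectangle (\x+1.35,-3.6);
}
\draw[dotted,thick] (p3)--(3.5,-2.3) node[below] {to the core};
\node at (-0.7,0) {$X$};
\end{tikzpicture}
\caption{The $41$-vertex unit $U$. Dots are points and squares are lines. The six points $X$ and the seven lines form the Heawood graph with one point deleted; $p_1,p_2,p_3$ are the lines through the deleted point. Each ellipse is a Heawood graph. A feasible set contains at most $3$ of the $15$ vertices in each dashed box and at most $2$ of the other $11$ vertices. The dotted edge is not part of $U$.}
\label{fig:unit}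
\end{figure}

The unit has $13+14+14=41$ vertices. In $U$ the vertex $p_3$ has degree $2$, the vertices $v_1,v_2$ have degree $4$, and all other vertices have degree $3$. It is bipartite with parts $X\cup A_1\cup A_2$ and $Y\cup B_1\cup B_2$, since each added edge joins a line $p_i$ to a point $v_i$. It is connected: in each of $G_{14}-o$, $H_1$, $H_2$ any two points have a common line by (F1) and every line still contains a point, and the edges $p_iv_i$ join the three pieces.

\begin{lemma}\label{lem:unit}
Let $\delta(G)\ge 3$, and let $U$ be an induced copy of the unit in $G$ such that exactly one edge of $G$ joins $V(U)$ to the other vertices, and this edge is incident with $p_3$. Then every feasible set $T$ of $G$ satisfies $|T\cap V(U)|\le 8$.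
\end{lemma}

\begin{proof}
In $G$ all vertices of $X\cup Y$ have degree $3$. The set $V(U)$ is the disjoint union of the blocks $Q_i=V(H_i)\cup\{p_i\}$, $i=1,2$, and the $11$-element set
\[
R=X\cup Y',\qquad Y'=Y\setminus\{p_1,p_2\}.
\]
Each $H_i$ is pendant at $p_i$ through $v_i$, so $|T\cap Q_i|\le 3$ by Lemma~\ref{lem:block}(a).

Two distinct points of $X$ lie on a common line of $Y$ by (F1), and it has degree $3$; so $|T\cap X|\le 1$ by~\eqref{eq:deg3}. Two distinct lines of $Y'$ meet in a point of the Fano plane by (F2). This point is not $o$, because $p_3$ is the only line of $Y'$ through $o$. So it lies in $X$ and has degree $3$, and $|T\cap Y'|\le 1$ by~\eqref{eq:deg3}. Therefore $|T\cap R|\le 2$, and $|T\cap V(U)|\le 3+3+2=8$.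
\end{proof}

The whole gain comes from $R$: the blocks have ratio $3/15=1/5$, while $2/11<1/5$, and altogether $8=\frac{41}{5}-\frac15$. The hypothesis that only one edge leaves at $p_3$ is used in the bound $|T\cap X|\le 1$: the two points of $X$ on $p_3$ have no other common neighbor, so the argument needs $d(p_3)=3$.

\begin{remark}
Two is the right number of pendant copies for this count. With a pendant copy at $p_1$ only, both $p_2$ and $p_3$ remain outside the blocks, they have no common neighbor in $G_{14}-o$, and the count gives only $3+3=6$ out of $27$ vertices, more than one fifth. With pendant copies at all three lines, the count gives $3\cdot 3+2=11$ out of $55$, exactly one fifth, and no vertex of degree $2$ is left for a further edge.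
\end{remark}

\section{Joining units through a core}\label{sec:cores}

It remains to join many units into one connected graph. We send the edge from each $p_3$ to a connected graph $F$, the \emph{core}, and we make no attempt to control $T$ on $F$. Measured against the ratio $1/5$, each unit gains $1/5$ and each core vertex loses at most $1-\frac15=\frac45$, so more than four units per core vertex suffice.

\begin{proposition}\label{prop:core}
Let $F$ be a connected graph of order $c$ and let $k\ge 1$. Let $G$ be obtained from $F$ and $k$ disjoint copies of $U$ by joining the vertex $p_3$ of each copy to one vertex of $F$, and suppose that every vertex of $F$ has degree at least $3$ in $G$. Then $G$ is connected, $\delta(G)=3$, the order of $G$ is $n=41k+c$, and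
\[
\gamma_{\times 2,t}(G)\ge 33k=\frac45\,n+\frac{k-4c}{5}.
\]
In particular $\gamma_{\times 2,t}(G)>4n/5$ if $k>4c$. If $F$ is bipartite, then so is $G$.
\end{proposition}

\begin{proof}
The graph $G$ is connected because $F$ and $U$ are. The vertices of the units have degree $3$ or $4$ in $G$, with $3$ occurring, so $\delta(G)=3$. By Lemma~\ref{lem:unit}, $t(G)\le 8k+c$, and~\eqref{eq:gamma-t} gives $\gamma_{\times 2,t}(G)\ge(41k+c)-(8k+c)=33k$. The identity is
\[
33k-\tfrac45(41k+c)=\tfrac15(165k-164k-4c)=\tfrac15(k-4c).
\]
Each unit is attached by a single edge, so every cycle of $G$ lies in $F$ or in one unit; if $F$ is bipartite, $G$ has no odd cycle.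
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $k\ge 3$ and let the core be a single vertex $h$, joined to $p_3$ in all $k$ units; call the result $G_k$. Then $d(h)=k\ge 3$, which is where $k\ge 3$ is needed. By Proposition~\ref{prop:core} with $c=1$, the graph $G_k$ is connected and bipartite, $\delta(G_k)=3$, $n=41k+1$, and $\gamma_{\times 2,t}(G_k)\ge 33k=\frac45n+\frac{k-4}{5}$. This exceeds $\frac45 n$ exactly when $k\ge 5$, and the orders $41k+1$ are unbounded, so no $n_0$ as in the conjecture exists.

For the equality $\gamma_{\times 2,t}(G_k)=33k$ we exhibit a feasible set of size $8k+1$. It must contain $h$ and $8$ vertices of each unit. Since $h$ takes the only place available at $p_3$, the point chosen in $X$ has to avoid the line $p_3$. Let $T$ consist of $h$ and, in each unit,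
\begin{itemize}
\item a point $x\in X$ on the line $p_1$;
\item a line $y\in Y$ not through $o$;
\item for $i=1,2$, a point of $A_i\setminus\{v_i\}$ and two of the three lines of $B_i$ through $v_i$.
\end{itemize}
Then $|T|=1+k(1+1+3+3)=8k+1$, and none of $p_1,p_2,p_3,v_1,v_2$ is in $T$. We check~\eqref{eq:feas} at each vertex. The neighbors of $h$ are the vertices $p_3$, so $h$ has no neighbor in $T$. Now fix a unit. The vertices of $H_1$ and $H_2$ are covered by Lemma~\ref{lem:block}(b). The remaining vertices have degree $3$, and each needs at most one neighbor in $T$.
\begin{itemize}
\item A point of $X$ has its neighbors in $Y$, and $T\cap Y=\{y\}$.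
\item A line of $Y\setminus\{p_1,p_2,p_3\}$ has its neighbors in $X$, and $T\cap X=\{x\}$.
\item For $i=1,2$, the line $p_i$ has two neighbors in $X$, of which only $x$ can be in $T$, and the neighbor $v_i\notin T$.
\item The line $p_3$ meets $p_1$ only in $o$, so it does not contain $x$; its only neighbor in $T$ is $h$.
\end{itemize}
So $T$ is feasible, and $\gamma_{\times 2,t}(G_k)\le(41k+1)-(8k+1)=33k$.
\end{proof}

The graphs $G_k$ have only the orders $41k+1$, and the degree of $h$ grows with $k$. Other cores remove each of these two features.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a)]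
The core has to absorb the residue of $n$ modulo $41$, so we need connected bipartite cores of minimum degree at least $3$ for $41$ consecutive orders. The complete bipartite graph $K_{3,c-3}$ serves for every $c\ge 6$: its degrees are $3$ and $c-3\ge 3$.

Let $n\ge 47$. Write $n-6=41k+j$ with $0\le j\le 40$. Then $k\ge 1$, and $c=j+6$ satisfies $6\le c\le 46$ and $n=41k+c$. Attach all $k$ units to one vertex of $F=K_{3,c-3}$. By Proposition~\ref{prop:core} the resulting graph $G$ is connected and bipartite of order $n$ with $\delta(G)=3$, and
\[
f(n)\ge\gamma_{\times 2,t}(G)\ge 33k=\tfrac{33}{41}(n-c)\ge\tfrac{33}{41}n-\tfrac{33\cdot 46}{41}>\tfrac{33}{41}n-38,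
\]
because $33\cdot 46=1518<1558=38\cdot 41$. If $n\ge 7591=41\cdot 185+6$, then $k\ge 185>184\ge 4c$, so $\gamma_{\times 2,t}(G)>4n/5$. Finally, if $\alpha<33/41$ and $g(n)=o(n)$, then $f(n)-\alpha n-g(n)>(\frac{33}{41}-\alpha)n-38-g(n)\to\infty$, so the bound $f(n)\le\alpha n+g(n)$ fails for all large $n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
To keep the degrees bounded we spread the units evenly, five to a core vertex. Let $q\ge 3$, let $F$ be the cycle of length $q$, and attach exactly five units to each vertex of $F$. Core vertices have degree $2+5=7$ and all other vertices have degree at most $4$, so the maximum degree is $7$. Here $c=q$, $k=5q$ and $n=41\cdot 5q+q=206q$, and Proposition~\ref{prop:core} gives a connected graph with $\delta=3$ and $\gamma_{\times 2,t}\ge 165q>164.8\,q=\frac45 n$.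
\end{proof}

\section{The asymptotically best constant}\label{sec:limit}

By (K2) and Theorem~\ref{thm:strong}(a), the lower and upper limits of $f(n)/n$ lie between $33/41$ and $11/13$, but this does not say that the ratio converges. To prove convergence we show that one good graph of order $m$ yields almost equally good graphs of every large order. The construction is that of Section~\ref{sec:cores}, with the unit replaced by an arbitrary graph $G_0$ with $\delta(G_0)\ge 3$. Such a graph may have no vertex of spare degree, so the attaching edge relaxes one condition; the next lemma shows that this costs at most one vertex.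

\begin{lemma}\label{lem:bridge}
Let $G_0$ be an induced subgraph of $G'$, where $\delta(G_0)\ge 3$ and $\delta(G')\ge 3$. Suppose that exactly one edge of $G'$ joins $V(G_0)$ to the other vertices. Then every feasible set $T'$ of $G'$ satisfies $|T'\cap V(G_0)|\le t(G_0)+1$.
\end{lemma}

\begin{proof}
Let $v$ be the end of that edge in $G_0$, and let $T_0=T'\cap V(G_0)$. A vertex $x\ne v$ of $G_0$ has the same neighbors in $G_0$ as in $G'$, so $T_0$ satisfies the inequality in~\eqref{eq:feas} for $G_0$ at $x$. At $v$ we only know that
\[
|N_{G_0}(v)\cap T_0|\le d_{G'}(v)-2=d_{G_0}(v)-1 .
\]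
If the left side is at most $d_{G_0}(v)-2$, then $T_0$ is feasible in $G_0$ and $|T_0|\le t(G_0)$. Otherwise it equals $d_{G_0}(v)-1\ge 2$, so there is a vertex $u\in N_{G_0}(v)\cap T_0$. Removing $u$ restores the inequality at $v$ and preserves it at every other vertex. So $T_0\setminus\{u\}$ is feasible in $G_0$, and $|T_0|\le t(G_0)+1$.
\end{proof}

The term $+1$ cannot be dropped: in Example~\ref{ex:fourfifths} a feasible set meets each copy of $G_{14}$ in $3=t(G_{14})+1$ vertices.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(c)]
Put $s=\sup_{n\ge 4}(f(n)-1)/n$, which is finite because $f(n)\le n$. By definition,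
\begin{equation}\label{eq:upper}
f(n)\le sn+1\qquad\text{for all }n\ge 4,
\end{equation}
so $\limsup_{n\to\infty} f(n)/n\le s$.

For the reverse bound fix $m\ge 4$ and a connected graph $G_0$ of order $m$ with $\delta(G_0)\ge 3$ and $\gamma_{\times 2,t}(G_0)=f(m)$, so that $t(G_0)=m-f(m)$. Let $n\ge m+4$. Dividing $n-4$ by $m$, write $n=km+c$ with $k\ge 1$ and $4\le c\le m+3$. Take $k$ disjoint copies of $G_0$ and a complete graph $K_c$, and join one vertex of each copy by a single edge to one fixed vertex of $K_c$. The resulting graph $G'$ is connected of order $n$, and $\delta(G')\ge 3$ because $c\ge 4$. By Lemma~\ref{lem:bridge}, $t(G')\le k(m-f(m)+1)+c$, so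
\[
f(n)\ge\gamma_{\times 2,t}(G')\ge km+c-k\bigl(m-f(m)+1\bigr)-c=k\bigl(f(m)-1\bigr).
\]
Now $k=(n-c)/m\ge(n-m-3)/m$ and $f(m)-1>0$, since a double total dominating set has at least two vertices. Hence
\[
\frac{f(n)}{n}\ge\frac{f(m)-1}{m}\cdot\frac{n-m-3}{n},
\]
and letting $n\to\infty$ with $m$ fixed gives $\liminf_{n\to\infty} f(n)/n\ge(f(m)-1)/m$. As $m\ge 4$ is arbitrary, $\liminf_{n\to\infty} f(n)/n\ge s$.

So $c^*=\lim_{n\to\infty} f(n)/n$ exists and equals $s$, and~\eqref{eq:upper} becomes $f(n)\le c^*n+1$ for all $n\ge 4$. A graph with $\delta\ge 3$ has at least $4$ vertices, so this is the stated bound on $\gamma_{\times 2,t}(G)$. Part~(a) gives $c^*\ge 33/41$, and (K2) gives $f(n)\le 11n/13$ for all $n>14$, so $c^*\le 11/13$.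
\end{proof}

\begin{remark}
The formula $c^*=\sup_{n\ge 4}(f(n)-1)/n$ turns every single graph into a lower bound: a connected graph $G_0$ of order $m$ with $\delta(G_0)\ge 3$ gives $c^*\ge(\gamma_{\times 2,t}(G_0)-1)/m$. The Heawood graph gives only $11/14<4/5$. It also shows that the additive term in $\gamma_{\times 2,t}(G)\le c^*n+1$ cannot be omitted, since $\gamma_{\times 2,t}(G_{14})=12>14\cdot\frac{11}{13}\ge 14\,c^*$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{ST}
\emph{Strong Transversals in Hypergraphs and Double Total Domination in Graphs},
\texttt{https://pure.royalholloway.ac.uk/files/6351130/090777001.pdf}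

\end{thebibliography}
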